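# Minimal modules with a linear $k$-syzygy and $k$ generators in degree zero

## Linear syzygies, annihilators, and the cases $k=1$ and $k=2$

Let $K$ be an algebraically closed field, $S=K[x_1,\dots,x_r]$ with the standard grading, and $W=S_1$. Let $\mathcal M=M\oplus M_1\oplus M_2\oplus\cdots$ be a finitely generated graded $S$-module in degrees $\ge 0$, with $M=\mathcal M_0$ and $m=\dim_K M$. Multiplication $W\otimes M\to M_1$ induces the Koszul map
$$\kappa:\textstyle\bigwedge^kW\otimes M\to\bigwedge^{k-1}W\otimes M_1,\qquad \kappa(w_1\wedge\dots\wedge w_k\otimes u)=\sum_s(-1)^{s-1}\,w_1\wedge\dots\widehat{w_s}\dots\wedge w_k\otimes w_su .$$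

**Definition (linear syzygy).** A linear $k$-syzygy of $\mathcal M$ is a nonzero element of $\ker\kappa$. Since $\mathcal M_{-1}=0$, the Koszul complex shows that $\ker\kappa\cong\operatorname{Tor}_k^S(\mathcal M,K)_k$.

The simplest example: if independent $w_1,\dots,w_k\in W$ all kill some $u\ne0$ in $M$, then $w_1\wedge\dots\wedge w_k\otimes u$ is a linear $k$-syzygy.

**Definition (minimality).** For a subspace $M'\subset M$ put $\mathcal M'=M'\oplus M_1\oplus M_2\oplus\cdots$. The module $\mathcal M$ is minimal with linear $k$-syzygy if it has a linear $k$-syzygy and no $\mathcal M'$ with $M'\subsetneq M$ has one.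

The linear $k$-syzygies of $\mathcal M'$ are the nonzero elements of $\ker\kappa\cap(\bigwedge^kW\otimes M')$. So $\mathcal M$ is minimal exactly when $\ker\kappa\neq0$ and no nonzero element of $\ker\kappa$ lies in $\bigwedge^kW\otimes M'$ with $M'\subsetneq M$. It suffices to test hyperplanes $M'$, because a smaller subspace lies in a hyperplane.

**Example.** Let $W=\langle x,y,z\rangle$, $M=\langle u,v\rangle$, and $M_1=(W\otimes M)/\langle z\otimes u,\ z\otimes v,\ x\otimes u+y\otimes v\rangle$, with $WM_1=0$. Then
$$\kappa(x\wedge z\otimes u+y\wedge z\otimes v)=z\otimes(xu+yv)-x\otimes zu-y\otimes zv=0,$$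
so there is a linear $2$-syzygy. It is minimal: a syzygy in $\bigwedge^2W\otimes Kw$ has the form $s\wedge s'\otimes w$, because every element of $\bigwedge^2W$ is decomposable when $\dim W=3$; then $sw=s'w=0$ with $s,s'$ independent. But for $w=au+bv\neq0$, with $M_1$ having the basis $xu=-yv,\ yu,\ xv$, we have $(\xi x+\eta y+\zeta z)w=(a\xi-b\eta)\,xu+a\eta\,yu+b\xi\,xv$. This vanishes only if $\xi=\eta=0$, so the annihilator of $w$ is the line $Kz$. Here $m=k=2$, and every element of $M$ is killed by $z$.

The last observation is an instance of the following conjecture from "Some Linear Syzygy Conjectures". Let $R_1=\{x\otimes u\in W\otimes M\mid xu=0\}$. One says that the projection $R_1\to M$ is an epimorphism if for every $u\in M$ there is a nonzero $x\in W$ with $xu=0$.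

**Conjecture.** If $m=k$ and $\mathcal M$ is minimal with linear $k$-syzygy, then $R_1\to M$ is an epimorphism, that is, every element of $M$ is annihilated by some nonzero element of $W$.

**The case $k=1$.** Here $M=Ku$, and a nonzero element of $\ker\kappa$ is $x\otimes u$ with $x\ne0$ and $xu=0$. So $x$ kills all of $M$.

**The case $k=2$.** Suppose $m=2$, $\mathcal M$ is minimal with linear $2$-syzygy, and some $u_0\in M$ is killed by no nonzero $x$. Then $u_0\neq0$ (note $W\neq 0$); extend to a basis $u_0,u_1$ of $M$. I derive a contradiction by linear algebra.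

Regard $x\wedge y\in\bigwedge^2W$ as the map $W^*\to W$, $\xi\mapsto\xi(x)y-\xi(y)x$. This identifies $\bigwedge^2W$ with the alternating maps $\alpha:W^*\to W$, those with $\xi(\alpha\xi)=0$ for all $\xi$, in every characteristic. Regard $z\otimes n\in W\otimes M_1$ as the map $\xi\mapsto\xi(z)n$. Let $A_i:W\to M_1$ be $x\mapsto xu_i$. Since $\kappa(x\wedge y\otimes u)=y\otimes xu-x\otimes yu$, we get $\kappa(\alpha\otimes u_i)=-A_i\circ\alpha$. So a linear $2$-syzygy $\omega=\alpha\otimes u_0+\beta\otimes u_1\ne0$ satisfies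
$$A_0\alpha+A_1\beta=0,\qquad \alpha,\beta \text{ alternating},\quad A_0\text{ injective}. \tag{1}$$
We have $\beta\ne0$, since otherwise $A_0\alpha=0$ and $\alpha=0$. Put $U=\operatorname{im}\beta\neq0$. By (1) and injectivity of $A_0$, $\ker\beta\subset\ker\alpha$. For an alternating map $\gamma$ we have $\eta(\gamma\xi)=-\xi(\gamma\eta)$, hence $\ker\gamma=(\operatorname{im}\gamma)^\perp$. Therefore $\operatorname{im}\alpha=(\ker\alpha)^\perp\subset(\ker\beta)^\perp=U$. So there is a linear map $C:U\to U$ with $\alpha=-C\beta$, and (1) says $A_0C=A_1$ on $U$.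

Let $\lambda$ be an eigenvalue of $C$. The map $\alpha+\lambda\beta=-(C-\lambda)\beta$ is alternating, and its rank is the rank of $C-\lambda$ on $U$. Alternating maps have even rank, so $\dim U$ and $\operatorname{rank}(C-\lambda)$ are both even. Hence $\ker(C-\lambda)$ has even positive dimension and contains independent $x,y$. Then $xu_1=A_0Cx=\lambda xu_0$, and likewise for $y$, so $x$ and $y$ both kill $u=u_1-\lambda u_0$. Now $x\wedge y\otimes u$ is a linear $2$-syzygy in $\bigwedge^2W\otimes Ku$, contradicting minimality. $\square$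

What changes for $k\ge3$? The argument produced one element of $M$ with an unusually large annihilator, as an eigenvector of a pencil. When $\dim M\ge3$ there is no pencil, and one has to ask whether a syzygy on a module with an unannihilated element is still forced to come from a proper subspace. It is not. The next section shows this for $k=4$ by hand; after that we settle every $k$.

## Rows and columns of $3\times3$ matrices: $k=4$

We want elements $u$ such that $xu=0$ has only the solution $x=0$. Invertible matrices do this when linear forms act by extracting rows. We let them extract columns as well.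

**Theorem A.** Let
$$X(y)=\begin{pmatrix} y_1&b_1&0\\0&y_2&b_2\\b_3&0&y_3\end{pmatrix}=\sum_{i=1}^4y_iu_i,\qquad \begin{aligned}b_1&=-y_1+y_2+y_4,\\ b_2&=-y_2+y_3+y_4,\\ b_3&=y_1-y_3+y_4.\end{aligned}$$
Let $M=\langle u_1,\dots,u_4\rangle\subset\mathrm{Mat}_3(K)$, let $W$ have basis $x_1,x_2,x_3,a_1,a_2,a_3$, let $M_1$ have basis $\rho_1,\rho_2,\rho_3,\gamma_1,\gamma_2,\gamma_3$, and put
$$x_p\,u=\sum_qu_{pq}\rho_q\ (\text{row }p),\qquad a_q\,u=\sum_pu_{pq}\gamma_p\ (\text{column }q),\qquad WM_1=0. \tag{2}$$
Then, over every algebraically closed field $K$, $\mathcal M=M\oplus M_1$ is minimal with linear $4$-syzygy and $m=4$, but $u_4\in M$ is annihilated by no nonzero element of $W$. In particular the conjecture is false.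

The module axioms are automatic because $WM_1=0$. The entries of $X$ include $y_1,y_2,y_3$ and $b_1$, so the $u_i$ are independent and $m=4$.

**Step 1: an invertible matrix is not annihilated.** By (2), $(\sum\xi_px_p+\sum\alpha_qa_q)u$ has $\rho$-part the row vector $\xi u$ and $\gamma$-part the column vector $u\alpha$. If $u$ is invertible, both vanish only for $\xi=\alpha=0$. The matrix $u_4=X(0,0,0,1)$ is a permutation matrix, hence invertible.

**Step 2: computing $\ker\kappa$ for an arbitrary subspace of $\mathrm{Mat}_3$.** This step is for seeing which $M$ to choose.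

**Lemma 1.** Let $M\subset\mathrm{Mat}_3(K)$ be a subspace with basis $u_1,\dots,u_m$, let $X(y)=\sum y_iu_i$, and define $\mathcal M$ by (2). For a symmetric $m\times m$ matrix $c$ and a quadratic form put $\langle c,\sum_{i\le j}q_{ij}y_iy_j\rangle=\sum_{i\le j}q_{ij}c_{ij}$. Then for $k=4$, $\ker\kappa$ is isomorphic to the space of symmetric $c$ with $\langle c,\Delta\rangle=0$ for all nine $2\times2$ minors $\Delta$ of $X(y)$. The element corresponding to $c$ lies in $\bigwedge^4W\otimes M'$ if and only if $M'$ contains all the vectors $\sum_jc_{ij}u_j$.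

*Proof.* Let $W_1=\langle x_p\rangle$ and $W_2=\langle a_q\rangle$, so $\bigwedge^4W=\bigoplus_{i=1}^3\bigwedge^iW_1\otimes\bigwedge^{4-i}W_2$. The $i$-th piece, tensored with $M$, maps to
$$\textstyle\bigwedge^{i-1}W_1\otimes\bigwedge^{4-i}W_2\otimes\langle\rho\rangle\ \oplus\ \bigwedge^{i}W_1\otimes\bigwedge^{3-i}W_2\otimes\langle\gamma\rangle .$$
These targets are independent for different $i$, so $\ker\kappa$ is the direct sum of its three pieces.

For $i=3$, write $\omega=\sum_qx_1x_2x_3a_q\otimes m_q$ (wedge signs omitted). The $\rho$-part of $\kappa\omega$ is $\sum_q\left(x_2x_3a_q\otimes x_1m_q-x_1x_3a_q\otimes x_2m_q+x_1x_2a_q\otimes x_3m_q\right)$. If it vanishes, all rows of every $m_q$ vanish, so $\omega=0$. For $i=1$, the $\gamma$-part gives $\omega=0$ in the same way, using columns.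

For $i=2$ put $\hat x_1=x_2x_3$, $\hat x_2=x_3x_1$, $\hat x_3=x_1x_2$, and similarly $\hat a_q$. Write $\omega=\sum_{p,q}\hat x_p\wedge\hat a_q\otimes m_{pq}$ with $m_{pq}\in M$. From
$$\kappa(x x' a a'\otimes u)=x'aa'\otimes xu-xaa'\otimes x'u+xx'a'\otimes au-xx'a\otimes a'u,$$
the coefficients of $x_1\hat a_q,\ x_2\hat a_q,\ x_3\hat a_q$ in $\kappa\omega$ are
$$x_3m_{2q}-x_2m_{3q},\qquad x_1m_{3q}-x_3m_{1q},\qquad x_2m_{1q}-x_1m_{2q},$$
and the coefficients of $\hat x_pa_q$ are the same with $a$'s and second indices. So $\kappa\omega=0$ if and only if $x_pm_{p'q}=x_{p'}m_{pq}$ and $a_qm_{pq'}=a_{q'}m_{pq}$ for all indices. With $t_{pq,p'q'}:=(m_{pq})_{p'q'}$ this reads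
$$t_{pq,p'q'}=t_{p'q,pq'},\qquad t_{pq,p'q'}=t_{pq',p'q}. \tag{3}$$

Assume (3). Applying its first half and then its second half gives $t_{pq,p'q'}=t_{p'q',pq}$, so $t$ is a symmetric tensor in $\mathrm{Mat}_3\otimes\mathrm{Mat}_3$. Since $m_{pq}\in M$, we have $t\in\mathrm{Mat}_3\otimes M$, and by symmetry $t\in(\mathrm{Mat}_3\otimes M)\cap(M\otimes\mathrm{Mat}_3)=M\otimes M$. So $t=\sum c_{ij}u_i\otimes u_j$ with $c$ symmetric.

Conversely let $c$ be symmetric and $t=\sum c_{ij}u_i\otimes u_j$. The first half of (3) implies the second: $t_{pq,p'q'}=t_{p'q,pq'}=t_{pq',p'q}$ by symmetry. The first half reads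
$$\sum_{i,j}c_{ij}\big[(u_i)_{pq}(u_j)_{p'q'}-(u_i)_{p'q}(u_j)_{pq'}\big]=0\quad\text{for all }p,p',q,q'. \tag{4}$$
For $p=p'$ the bracket is zero, and for $q=q'$ the sum vanishes by symmetry of $c$. For linear forms $l=\sum l_iy_i$ and $l'=\sum l'_iy_i$ we have
$$\langle c,ll'\rangle=\sum_ic_{ii}l_il'_i+\sum_{i<j}c_{ij}(l_il'_j+l_jl'_i)=\sum_{i,j}c_{ij}l_il'_j$$
in every characteristic. So for $p\ne p'$, $q\ne q'$, (4) says that $\langle c,X_{pq}X_{p'q'}-X_{p'q}X_{pq'}\rangle=0$, which is the condition on minors.

Finally, $m_{pq}=\sum_i(u_i)_{pq}\big(\sum_jc_{ij}u_j\big)$. As the $u_i$ are independent, the vectors $((u_i)_{pq})_i$, for varying $(p,q)$, span $K^m$. So the $m_{pq}$ span the same space as the vectors $\sum_jc_{ij}u_j$, and $\omega\in\bigwedge^4W\otimes M'$ if and only if all $m_{pq}\in M'$. $\square$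

**Step 3: what to ask of $M$.** By Lemma 1, $\mathcal M$ is minimal with linear $4$-syzygy exactly when a nonzero $c$ is orthogonal to the minors and every such $c$ is invertible. Now count for $m=4$: quadratic forms in four variables have dimension $10$ and there are $9$ minors. Since $\langle\ ,\ \rangle$ is a perfect pairing, every $4$-dimensional $M\subset\mathrm{Mat}_3$ has a linear $4$-syzygy. Only minimality can fail.

It does fail for the first sparse matrix one would try, the one with $b_1=b_2=b_3=y_4$. Up to sign its minors are $y_iy_j$ for $i<j$ and $y_4^2$ three times. The orthogonal complement consists of all diagonal $c$ with $c_{44}=0$, none of which is invertible. Concretely, $u_1$ is then the matrix unit $E_{11}$, which is killed by $x_2,x_3,a_2,a_3$, so there is a linear $4$-syzygy in $\bigwedge^4W\otimes Ku_1$. The three repeated minors $y_4^2$ are wasted. The signs in Theorem A are placed so that they become three different forms $y_4^2-y_i^2$.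

**Step 4: the minors for the matrix of Theorem A.** Up to sign they are
$$y_1y_2,\ y_1y_3,\ y_2y_3,\ y_1b_2,\ y_3b_1,\ y_2b_3,\ b_1b_2,\ b_1b_3,\ b_2b_3 .$$
Modulo the first three, the next three are $y_1y_4,\ y_3y_4,\ y_2y_4$. Modulo all $y_iy_j$ with $i<j$,
$$b_1b_2\equiv y_4^2-y_2^2,\qquad b_1b_3\equiv y_4^2-y_1^2,\qquad b_2b_3\equiv y_4^2-y_3^2 .$$
So the minors span $\langle y_iy_j\ (i<j),\ y_4^2-y_i^2\ (i\le3)\rangle$. The condition on $c$ is $c_{ij}=0$ for $i\ne j$ and $c_{11}=c_{22}=c_{33}=c_{44}$. Thus $\ker\kappa=K\omega$, where $\omega$ corresponds to the identity matrix: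
$$\omega=\sum_{p,q}\hat x_p\wedge\hat a_q\otimes m_{pq},\qquad m_{pq}=\sum_{i=1}^4(u_i)_{pq}u_i .$$
The identity matrix is invertible, so by Lemma 1 any $M'$ with $\omega\in\bigwedge^4W\otimes M'$ equals $M$. So $\mathcal M$ is minimal; with Step 1, this proves Theorem A. $\blacksquare$

## Annihilators as coranks, and a complex on $\mathbb P(M)$

The rest of the lecture proves the following.

**Theorem B.** Let $K$ be any algebraically closed field. The statement "every minimal $\mathcal M$ with linear $k$-syzygy and $m=k$ has $R_1\to M$ an epimorphism" is true for $k=1,2$ and false for every $k\ge3$. Counterexamples exist with $r=10$ for $k=3$ and with $r=2k-2$ for each $k\ge4$.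

The cases $k=1,2$ are done. For $k\ge3$ we turn the existence of syzygies into a cohomology computation.

**Step 1: dualizing.** The aim is to describe $\ker\kappa$ by a matrix of linear forms. Put $V=W^*$, $T=M_1^*$, and let $\varphi:T\to V\otimes M^*$ be the transpose of multiplication. Conversely, any linear map $\varphi:T\to V\otimes M^*$ defines a module $M\oplus T^*$ over the polynomial ring on $W=V^*$, with $W\cdot T^*=0$. For $u\in M$ let $\varphi_u:T\to V$ be the contraction, so
$$\langle x,\varphi_u(t)\rangle=t(xu),\qquad c(u):=\dim\operatorname{coker}\varphi_u .$$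
Hence the annihilator of $u$ in $W$ is $(\operatorname{im}\varphi_u)^\perp=(\operatorname{coker}\varphi_u)^*$, and $c(u)$ is its dimension. In Theorem A, $\varphi$ is the block sum of $X(y)$ and its transpose, and $c(u)=2(3-\operatorname{rank}u)$.

If $\varphi(t)=\sum_sv_s\otimes\ell_s$, consider
$$T\otimes\textstyle\bigwedge^{k-1}V\to\bigwedge^kV\otimes M^*,\qquad t\otimes\eta\mapsto\sum_sv_s\wedge\eta\otimes\ell_s .\tag{5}$$
Pair $\bigwedge^kV$ with $\bigwedge^kW$ by determinants. Laplace expansion gives
$$\Big\langle\sum_sv_s\wedge\eta\otimes\ell_s,\ w_1\wedge\dots\wedge w_k\otimes u\Big\rangle=\sum_i(-1)^{i-1}t(w_iu)\,\langle\eta,w_1\wedge\dots\widehat{w_i}\dots\wedge w_k\rangle,$$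
so (5) is the dual of $\kappa$. Let $P_k(\varphi)$ be the cokernel of (5). Then $\ker\kappa\cong P_k(\varphi)^*$. For $M'\subset M$, the module $\mathcal M'$ corresponds to the composite $T\to V\otimes M^*\to V\otimes M'^*$; the function $c$ is simply restricted to $M'$.

**Step 2: the complex.** We want a complex of sheaves whose first map induces (5) on global sections. Let $n=\dim M$ and let $\mathbb P=\mathbb P(M)\cong\mathbb P^{n-1}$ be the space of lines in $M$, so $H^0(\mathcal O(1))=M^*$. Then $\varphi$ is a map $T\otimes\mathcal O(-1)\to V\otimes\mathcal O$ whose fiber at $[u]$ is $\varphi_u$. Put $Z_c=\{[u]:c(u)\ge c\}$, a closed set.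

Recall divided powers: for a bundle $E$ with local basis $t_1,t_2,\dots$, $D^jE$ has the local basis of monomials $\prod t_i^{(j_i)}$ with $\sum j_i=j$; it is dual to $\mathrm{Sym}^jE^*$. The map dual to multiplication is
$$D^jE\to D^{j-1}E\otimes E,\qquad \prod t_i^{(j_i)}\mapsto\sum_it_i^{(j_i-1)}\prod_{l\ne i}t_l^{(j_l)}\otimes t_i .$$
In rank one it is $e^{(l)}\mapsto e^{(l-1)}\otimes e$, an isomorphism for $l\ge1$ in every characteristic; with symmetric powers a factor $l$ would appear. For a map $\varphi:E\to V$ of bundles let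
$$G^k_j(\varphi)=D^jE\otimes\textstyle\bigwedge^{k-j}V,\qquad d\Big(\prod t_i^{(j_i)}\otimes\eta\Big)=\sum_it_i^{(j_i-1)}\prod_{l\ne i}t_l^{(j_l)}\otimes\varphi(t_i)\wedge\eta .\tag{6}$$
Then $d^2=0$, because $\varphi(t_i)\wedge\varphi(t_i)=0$ and $\varphi(t_i)\wedge\varphi(t_l)=-\varphi(t_l)\wedge\varphi(t_i)$. In our case $E=T\otimes\mathcal O(-1)$, so $G^k_j=D^jT\otimes\bigwedge^{k-j}V\otimes\mathcal O(-j)$. Put $F^k=G^k\otimes\mathcal O(1)$. Since $F^k_1=T\otimes\bigwedge^{k-1}V\otimes\mathcal O$ and $F^k_0=\bigwedge^kV\otimes\mathcal O(1)$,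
$$P_k(\varphi)=\operatorname{coker}\big(H^0(F^k_1)\to H^0(F^k_0)\big).$$

**Lemma 2.**

(a) $H^i(\mathbb P,F^k_j)=0$ for $i\ge1$ and $0\le j\le n$.

(b) $G^k(\varphi'\oplus\varphi'')\cong\bigoplus_{k'+k''=k}G^{k'}(\varphi')\otimes G^{k''}(\varphi'')$.

(c) If $U$ is a free sheaf and $l\ge1$, then $G^l(\mathrm{id}_U)$ is contractible. Near a point $p$ with $c(p)=c$, the complex $G^k(\varphi)$ is homotopy equivalent to $G^k(\varphi')$ for a map $\varphi'$ with target of rank $c$ and $\varphi'(p)=0$, where locally $\varphi=\mathrm{id}_U\oplus\varphi'$. Consequently the $j$-th homology sheaf of $G^k(\varphi)$ has support in $Z_{k-j}$.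

*Proof.* (a) $F_j^k$ is a sum of copies of $\mathcal O(1-j)$, and $1-j>-n$, so there is no higher cohomology on $\mathbb P^{n-1}$.

(b) The terms agree since $D^j(E'\oplus E'')=\bigoplus_{j'+j''=j} D^{j'}E'\otimes D^{j''}E''$, and similarly for exterior powers. For $a'\in G^{k'}_{j'}$ and $a''\in G^{k''}_{j''}$ the differential (6) of the product is $d(a'a'')=d'a'\cdot a''+(-1)^{k'-j'}a'\cdot d''a''$, because $\varphi''(t)$ must pass an exterior form of degree $k'-j'$. The tensor product of complexes has the sign $(-1)^{j'}$ instead. The map $a'\otimes a''\mapsto(-1)^{k'j''}a'a''$ commutes with the differentials: applied to $d(a'\otimes a'')$ it gives $(-1)^{k'j''}d'a'\cdot a''+(-1)^{j'+k'(j''-1)}a'\cdot d''a''$, which is $(-1)^{k'j''}d(a'a'')$.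

(c) In rank one, $G^l(\mathrm{id})$ is the isomorphism $D^l\to D^{l-1}\otimes U$. In general, by (b), $G^l(\mathrm{id}_U)$ is a sum of tensor products of rank-one complexes in which at least one factor is contractible. Near $p$, an invertible minor of size $\operatorname{rank}\varphi(p)$ and row and column operations give $\varphi=\mathrm{id}_U\oplus\varphi'$ with $\varphi'(p)=0$ and target of rank $c$. By (b), $G^k(\varphi)\cong\bigoplus_lG^l(\mathrm{id}_U)\otimes G^{k-l}(\varphi')$, and only $l=0$ is not contractible. The $j$-th term $D^jE'\otimes\bigwedge^{k-j}V'$ of $G^k(\varphi')$ vanishes if $k-j>c$, that is, if $p\notin Z_{k-j}$. $\square$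

**Step 3: from homology sheaves to syzygies.** Write $\mathcal H_j$ for homology sheaves. Conventions: $\dim\emptyset<0$, and a negative upper bound for a dimension means that the set is empty.

**Lemma 3.**

(i) If $\dim Z_{k-j}<j$ for all $0\le j\le n-1$, then $P_k(\varphi)=0$, i.e. there is no linear $k$-syzygy.

(ii) Let $F'$ be a direct summand of the complex $F^k$ and $1\le s\le n-1$. If $\mathcal H_j(F')=0$ for $j<s$ and $\dim\operatorname{supp}\mathcal H_j(F')\le s$ for all $j$, then $\operatorname{coker}(H^0F'_1\to H^0F'_0)$ surjects onto $H^s(\mathbb P,\mathcal H_s(F'))$.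

*Proof.* Let $K_j=\ker(F_j\to F_{j-1})$ and $B_j=\operatorname{im}(F_{j+1}\to F_j)$, taken for $F=F^k$ in (i) and $F=F'$ in (ii). There are exact sequences
$$0\to K_{j+1}\to F_{j+1}\to B_j\to0,\qquad 0\to B_j\to K_j\to\mathcal H_j\to0 .\tag{7}$$
The vanishing in Lemma 2(a) holds for $F'_j$ as well, since $F'$ is a summand. In both parts $\mathcal H_0=0$ (in (i) because $Z_k=\emptyset$), so $B_0=F_0$, and $H^1(F_1)=0$ shows that $\operatorname{coker}(H^0F_1\to H^0F_0)\cong H^1(K_1)$.

(i) I show $H^j(K_j)=0$ for all $j\ge1$ by descending induction; for $j\ge n$ it holds because $\dim\mathbb P=n-1$. Let $1\le j\le n-1$. Since $\dim\operatorname{supp}\mathcal H_j\le\dim Z_{k-j}<j$, $H^j(\mathcal H_j)=0$, and so $H^j(B_j)\to H^j(K_j)$ is onto. Since $H^j(F_{j+1})=0$, we have $H^j(B_j)\hookrightarrow H^{j+1}(K_{j+1})=0$.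

(ii) For $1\le j<s$ we have $B_j=K_j$. With $H^{j+1}(F_{j+1})=0$, the first sequence of (7) shows that $H^j(K_j)\to H^{j+1}(K_{j+1})$ is onto. So the cokernel surjects onto $H^s(K_s)$. The sequence $H^s(K_s)\to H^s(\mathcal H_s)\to H^{s+1}(B_s)$ is exact, so it remains to show $H^{s+1}(B_s)=0$. I claim $H^i(B_{i-1})=0$ for all $i\ge s+1$, by descending induction; for $i\ge n$ it is clear. Let $s+1\le i\le n-1$. From $H^i(F_i)=0$ we get $H^i(B_{i-1})\hookrightarrow H^{i+1}(K_i)$. In the exact sequence $H^{i+1}(B_i)\to H^{i+1}(K_i)\to H^{i+1}(\mathcal H_i)$ the left term vanishes by induction and the right term because $i+1>s$. So $H^{i+1}(K_i)=0$. $\square$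

**Where the argument for $k=2$ stops.** Lemma 3(i) gives a second proof for $k=2$: take $n=k=2$. Minimality gives $Z_2=\emptyset$, since two independent forms killing one $u\neq 0$ would give a syzygy on $Ku$. An unannihilated $u_0$ makes $Z_1\subsetneq\mathbb P^1$ finite. Then Lemma 3(i) says there is no syzygy, a contradiction.

Try the same for $m=k\ge3$. With $n=k$, the hypothesis of Lemma 3(i) is $\dim Z_c<k-c$ for $1\le c\le k$. The condition for $c=k$ follows from minimality as before, and the one for $c=1$ from the unannihilated element. For $2\le c\le k-1$ nothing supplies it. On the other hand, for the hyperplane $\mathbb P(M')$, where $n=k-1$, the lemma asks for $\dim(Z_c\cap\mathbb P(M'))<k-c$ with $2\le c\le k$. So a set $Z_c$ of dimension exactly $k-c$, with $2\le c\le k-1$, is not excluded, provided that hyperplanes cut it properly. For $k=3$ this means a plane curve $Z_2$ containing no line. For $k=4$, $c=2$, it is a surface in $\mathbb P^3$; in Theorem A it is the cubic surface $\det X=0$.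

So the plan is: build $\varphi$ of corank $2$ along such a $Z$ and of corank $0$ at a general point. Lemma 3(i) on hyperplanes will give minimality. Lemma 3(ii) will give the syzygy, if we can identify the sheaf $\mathcal H_s$ and show that its top cohomology is nonzero.

## The homology sheaves for block sums of square matrices

Let $\varphi:T\otimes\mathcal O(-1)\to V\otimes\mathcal O$ with $\dim T=\dim V=d$ and $\det\varphi\ne0$. Let $Z=\{\det\varphi=0\}$ as a scheme, $\tau=\operatorname{coker}\varphi$, and $\tau'=\operatorname{coker}(\varphi^T:V^*\otimes\mathcal O(-1)\to T^*\otimes\mathcal O)$. We work on the open set where the corank is $\le1$.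

**Lemma 4.** On this open set, $\tau$ and $\tau'$ are line bundles on $Z$, and
$$\tau\otimes\tau'\cong\mathcal O_Z(d-1),\qquad \mathcal H_0(G^1(\varphi))=\tau,\qquad \mathcal H_1(G^2(\varphi))\cong\tau^2(-d).\tag{8}$$
For $l\ge1$ the complex $G^l(\varphi)$ is contractible off $Z$, and near a point of $Z$ it is homotopy equivalent to $\mathcal O\xrightarrow{f}\mathcal O$ in degrees $l,\,l-1$, where $f$ is a local equation of $Z$.

*Proof.* Near a point of $Z$, $\varphi=\mathrm{id}\oplus(f)$ with $\det\varphi=\text{unit}\cdot f$. So $\tau$ is locally $\mathcal O/f=\mathcal O_Z$. On $Z$ we get an exact sequence of bundles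
$$0\to\lambda\to T(-1)|_Z\to V\otimes\mathcal O_Z\to\tau\to0,$$
with $\lambda$ and $\tau$ line bundles. Taking determinants, $\lambda\cong\tau(-d)$. The dual sequence is exact too and ends with $V^*\otimes\mathcal O_Z\to T^*(1)|_Z\to\lambda^{-1}\to0$. Twisting by $-1$, and using that locally $\operatorname{coker}\varphi^T$ is killed by $f$, we get $\tau'\cong\lambda^{-1}(-1)\cong\tau^{-1}(d-1)$. This is the first formula.

By Lemma 2(c), $G^l(\varphi)$ is locally equivalent to $G^l((f))$, which is $\mathcal O\xrightarrow{f}\mathcal O$ in degrees $l,l-1$ near $Z$. Off $Z$ the map $\varphi$ is an isomorphism and $G^l(\varphi)$ is contractible. The complex $G^1$ is $T(-1)\to V$, with $\mathcal H_0=\tau$.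

For the last formula consider the map
$$T\otimes V(-1)\to T(-1)|_Z\otimes\tau,\qquad t\otimes v\mapsto t|_Z\otimes[v].$$
It kills the image of $D^2T(-2)$, which is generated by the elements $t\otimes\varphi(t)$ and $t\otimes\varphi(t_1)+t_1\otimes\varphi(t)$, because $[\varphi(t)]=0$. Hence it induces a map on $\mathcal H_1(G^2(\varphi))$. Locally, let $t',v'$ generate the block $(f)$, so $\varphi(t')=fv'$. As $G^2((f))$ is a direct summand of $G^2(\varphi)$ with contractible complement, the $1$-cycles are the boundaries plus the multiples of $t'\otimes v'$. The class of $t'\otimes v'$ generates $\mathcal H_1\cong\mathcal O_Z$. It maps to $t'|_Z\otimes[v']$, and $t'|_Z$ generates $\lambda$ while $[v']$ generates $\tau$. So $\mathcal H_1(G^2(\varphi))$ maps isomorphically onto $\lambda\otimes\tau\cong\tau^2(-d)$. $\square$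

**Lemma 5.** Let $\varphi=\bigoplus\varphi_i$ with square blocks $\varphi_i$ of size $d_i$, $\det\varphi_i\ne0$, and let $Z_{(i)}=\{\det\varphi_i=0\}$, $\tau_i=\operatorname{coker}\varphi_i$. Let $k_i\in\{1,2\}$, $k=\sum k_i$, $s=\#\{i:k_i=2\}$, and $Y=\bigcap Z_{(i)}$ as a scheme. Assume that all $\varphi_i$ have corank $\le1$ along $Y$. Then $F'=\bigotimes G^{k_i}(\varphi_i)\otimes\mathcal O(1)$ is a direct summand of $F^k(\varphi)$, all $\mathcal H_j(F')$ are supported on $Y$, $\mathcal H_j(F')=0$ for $j<s$, and
$$\mathcal H_s(F')\cong\Big(\bigotimes_{k_i=2}\tau_i^2(-d_i)\otimes\bigotimes_{k_i=1}\tau_i\Big)(1)\Big|_Y .\tag{9}$$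

*Proof.* It is a summand by Lemma 2(b), iterated. At a point off $Y$ some $\varphi_i$ is an isomorphism, so its factor, and hence the tensor product, is contractible there. Near $Y$ all coranks are $\le1$, and $F'$ is equivalent to $\bigotimes[\mathcal O\xrightarrow{f_i}\mathcal O]$, where the $i$-th factor sits in degrees $k_i,k_i-1$. The lowest degree is $\sum(k_i-1)=s$. Multiplying cycles defines a global (Künneth) map from $\bigotimes\mathcal H_{k_i-1}(G^{k_i}(\varphi_i))\otimes\mathcal O(1)$ to $\mathcal H_s(F')$. In the lowest degree it is locally an isomorphism, because $\otimes$ is right exact: both sides are locally $\mathcal O/(f_1,f_2,\dots)=\mathcal O_Y$. Now insert (8). $\square$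

Note that $Y$ need not be a complete intersection here. In the next section two of the $Z_{(i)}$ coincide.

## A plane quintic: $k=3$, $r=10$

We need two matrices of linear forms on $\mathbb P^2$ with corank exactly $1$ along the same curve $Z$, and cokernels $\tau_1,\tau_2$ for which the sheaf in (9) has $H^1\ne0$. With $(k_1,k_2)=(2,1)$ that sheaf is $\tau_1^2\tau_2(1-d)$, and we will arrange that it is the canonical bundle.

**Step 1: the line bundles.** Let $\dim M=3$ and let $Z\subset\mathbb P^2=\mathbb P(M)$ be a smooth plane quintic, which exists by Bertini. Its genus is $g=6$ and $K_Z=\mathcal O_Z(2)$. The effective classes form a closed subset $\Theta\subset\operatorname{Pic}^5(Z)$ of dimension $\le5<6$, the image of the fifth symmetric power of $Z$. The map $q(F)=\mathcal O_Z(3)\otimes F^{-2}$ from $\operatorname{Pic}^5(Z)$ to itself (the degree is $15-10=5$) is finite and surjective, since multiplication by $-2$ on the Jacobian is an isogeny. So $q^{-1}(\Theta)$ is a proper closed subset, and there is $F\notin\Theta\cup q^{-1}(\Theta)$.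 Put $G=q(F)$. Then $h^0(F)=h^0(G)=0$, and since $\chi=5+1-6=0$ for both, $h^1(F)=h^1(G)=0$. Put $\tau_1=F(1)$ and $\tau_2=G(1)$. Then
$$\tau_1^2\otimes\tau_2=F^2\otimes G\otimes\mathcal O_Z(3)\cong\mathcal O_Z(6).$$

**Step 2: each $\tau=\tau_i$ is the cokernel of a $5\times5$ matrix of linear forms.** Recall that a coherent sheaf $\mathcal F$ on $\mathbb P^N$ is $0$-regular if $H^i(\mathcal F(-i))=0$ for $i\ge1$, and that it is then globally generated with $H^i(\mathcal F)=0$ for $i\ge1$.

Since $H^1(\tau(-1))=0$ and $Z$ is a curve, $\tau$ is $0$-regular on $\mathbb P^2$. So $\tau$ is globally generated and $H^1(\tau)=0$. Let $V=H^0(\tau)$; then $\dim V=\chi(\tau)=10-5=5$. The kernel $\mathcal K$ of $V\otimes\mathcal O\to\tau$ is a bundle of rank $5$, because $\tau$ is a line bundle on a divisor and so has local projective dimension $1$. As $V\to H^0(\tau)$ is an isomorphism and $H^1(\mathcal O)=0$, $H^1(\mathcal K)=0$. Also $H^2(\mathcal K(-1))=0$, because it sits between $H^1(\tau(-1))=0$ and $V\otimes H^2(\mathcal O(-1))=0$. So $\mathcal K(1)$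 is $0$-regular, hence globally generated, with
$$h^0(\mathcal K(1))=\chi(\mathcal K(1))=5\cdot3-\chi(\tau(1))=15-(15-5)=5 .$$
The evaluation map $\mathcal O^5\to\mathcal K(1)$ is a surjection of bundles of rank $5$, hence an isomorphism. So $\mathcal K\cong\mathcal O(-1)^5$ and we have $\varphi_i:\mathcal O(-1)^5\to V\otimes\mathcal O$ with cokernel $\tau_i$. The quintic form $\det\varphi_i$ is nonzero and vanishes exactly on $Z$. As $Z$ is an irreducible, reduced quintic, $\det\varphi_i$ is an equation of $Z$. Since $\tau_i$ is a line bundle on $Z$, $\varphi_i$ has corank exactly $1$ along $Z$.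

**Step 3: the syzygy.** Let $\varphi=\varphi_1\oplus\varphi_2$, so $r=10$, with $c=2$ on $Z$ and $c=0$ off $Z$. Take $(k_1,k_2)=(2,1)$, so $k=3$, $s=1$, $Y=Z$. By (9),
$$\mathcal H_1(F')=\tau_1^2\tau_2(-5)(1)\cong\mathcal O_Z(2)=K_Z,\qquad H^1(Z,K_Z)\ne0 .$$
All homology of $F'$ is supported on the curve $Z$ and $\mathcal H_0(F')=0$. Lemma 3(ii), with $n=3$ and $s=1$, gives $P_3(\varphi)\ne0$.

**Step 4: minimality.** Let $M'\subset M$ have dimension $2$. On the line $\mathbb P(M')$ we have $Z_3=\emptyset$, and $Z_2=Z\cap\mathbb P(M')$ is finite because the irreducible quintic $Z$ contains no line. Lemma 3(i) with $n=2$, $k=3$ asks exactly for $\dim Z_3<0$ and $\dim Z_2<1$, so $\mathcal M'$ has no linear $3$-syzygy.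

**Step 5: not an epimorphism.** If $[u]\notin Z$ then $c(u)=0$, so $u$ is killed by no nonzero $x\in W$. Theorem B is proved for $k=3$.

## Transposed cubic blocks and quadric blocks: $k=m\ge4$, $r=2m-2$

Let $\dim M=m\ge4$, so $\mathbb P=\mathbb P^{m-1}$. We use a $3\times3$ matrix $\varphi_1$ of linear forms, its transpose $\varphi_2=\varphi_1^T$, and $2\times2$ matrices $\psi_1,\dots,\psi_{m-4}$ of linear forms:
$$\varphi=\varphi_1\oplus\varphi_2\oplus\bigoplus_i\psi_i,\qquad r=6+2(m-4)=2m-2 .$$
The transpose has the same corank as $\varphi_1$, and (8) makes $\tau_1\otimes\tau_2$ a power of $\mathcal O(1)$. The blocks $\psi_i$ raise $k$ one at a time. Put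
$$\Phi_a=\{\operatorname{corank}\varphi_1\ge a\},\quad Z=\Phi_1,\quad Q_i=\{\det\psi_i=0\},\quad \Psi_i=\{\psi_i=0\},\quad Y_I=Z\cap\bigcap_{i\in I}Q_i .$$
The goal of Steps 1–3 is to choose $\varphi_1$ and the $\psi_i$ such that:

* **(A)** the locus where $\operatorname{corank}\varphi_1\ge a$ and $\operatorname{corank}\psi_i\ge b_i$ for all $i$ has dimension $\le m-1-a^2-\sum b_i^2$ (empty if negative);
* **(B)** every $Y_I$, $I\subset\{1,\dots,m-4\}$, is irreducible of dimension $m-2-|I|$ and lies in no hyperplane.

**Step 1: choosing $\varphi_1$.** A general $\varphi_1\in M^*\otimes\mathrm{Mat}_3$ has the following three properties.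

First, $\dim\Phi_a\le m-1-a^2$. For fixed $u\ne0$, evaluation at $u$ maps $M^*\otimes\mathrm{Mat}_3$ onto $\mathrm{Mat}_3$, where corank $\ge a$ has codimension $a^2$. So the incidence variety of pairs $([u],\varphi_1)$ with $\operatorname{corank}\varphi_{1,u}\ge a$ has dimension $m-1+9m-a^2$, and its fiber over a general $\varphi_1$ has dimension at most $m-1-a^2$. In particular $\det\varphi_1\ne0$, and $Z$ is a cubic hypersurface of dimension $m-2$.

Second, $Z$ is irreducible. Let $\mathcal X=\{([u],[t])\in\mathbb P^{m-1}\times\mathbb P^2:\varphi_{1,u}(t)=0\}$, which surjects onto $Z$. It is given by three equations, so its components have dimension $\ge m+1-3=m-2$. For $t\ne0$ let $A_t:M\to K^3$ be $u\mapsto\varphi_{1,u}(t)$. For fixed $t$, the map $\varphi_1\mapsto A_t$ is onto $\operatorname{Hom}(M,K^3)$, where rank $\le2$ has codimension $m-2$ and rank $\le1$ has codimension $2(m-1)>2$. By the same incidence count, for general $\varphi_1$ the set of $[t]$ with $\operatorname{rank}A_t\le2$ has dimension $\le2-(m-2)=4-m$, and rank $\le1$ never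 occurs. Over the points $[t]$ with $\operatorname{rank}A_t=3$, an open part of $\mathbb P^2$, the fiber of $\mathcal X$ is $\mathbb P(\ker A_t)=\mathbb P^{m-4}$; this gives an irreducible open part of $\mathcal X$ of dimension $m-2$. Exceptional points exist only for $m=4$; there are finitely many, each with fiber $\mathbb P^1$ of dimension $1<m-2$. So no component of $\mathcal X$ lies over exceptional points, $\mathcal X$ is the closure of its irreducible open part, and $\mathcal X$ and $Z$ are irreducible.

Third, $Z$ lies in no hyperplane. Otherwise $Z=\{h=0\}$ as a set for a linear form $h$, and $\det\varphi_1$ is a constant times $h^3$, hence a cube. The cubes form a closed subset of the space of cubic forms, namely the affine cone over the image of the morphism $\mathbb P(M^*)\to\mathbb P(\mathrm{Sym}^3M^*)$, $h\mapsto h^3$ (here $\mathbb P$ denotes lines). The matrix $\operatorname{diag}(y_1,y_2,y_3)$ has determinant $y_1y_2y_3$, which is not a cube. So a general determinant is not a cube.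

**Step 2: cutting with $2\times2$ determinants.** We need to know how a variety meets $Q=\{l_1l_4=l_2l_3\}$ for a general matrix $\psi=\begin{pmatrix}l_1&l_2\\l_3&l_4\end{pmatrix}$ of linear forms. Call a condition on $\psi$ *generic* if for $(l_1,l_2,l_3)$ in a dense open set it holds for $l_4$ in a dense open set, possibly depending on $l_1,l_2,l_3$. Finitely many generic conditions can be satisfied simultaneously. A condition that holds on a dense open subset of $(M^*)^4$ is generic.

**Lemma 6.** For a closed $X\subset\mathbb P^{m-1}$, the conditions $\dim(X\cap Q)\le\dim X-1$ and $\dim(X\cap\{\psi=0\})\le\dim X-4$ are generic.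

*Proof.* Pick a point $p_i$ on each component of $X$. If $l_1(p_i)\ne0$ for all $i$, then for $l_4$ in a dense open set $l_1l_4-l_2l_3$ is nonzero at every $p_i$ (evaluate at vectors representing the points). So $Q$ contains no component of $X$. For the second condition, each successive general linear form contains no component of the previous intersection. So $\dim(X\cap\{l_1=l_2=l_3=0\})\le\dim X-3$ for $(l_1,l_2,l_3)$ in a nonempty set, which is open by semicontinuity, and a general $l_4$ then drops the dimension once more. $\square$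

**Lemma 7.** Let $X\subset\mathbb P^{m-1}$ be closed and irreducible, in no hyperplane, of dimension $e\ge3$. It is generic that $X\cap Q$ is irreducible of dimension $e-1$ and lies in no hyperplane.

*Proof of irreducibility.* For general $l_1,l_2,l_3$ we have $\dim(X\cap\{l_1=l_2l_3=0\})=e-2$: $X\cap\{l_1=0\}$ has pure dimension $e-1$, and $l_2,l_3$ contain none of its components. All components of $X\cap Q$ have dimension $\ge e-1$. None lies in $\{l_1=0\}$, since $X\cap Q\cap\{l_1=0\}\subset\{l_1=l_2l_3=0\}$. So $X\cap Q$ is the closure of $X^\circ\cap Q$, where $X^\circ=X\setminus\{l_1=0\}$. Consider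
$$f=\Big(\frac{y_1}{l_1},\dots,\frac{y_m}{l_1},\ \frac{l_2l_3}{l_1^2}\Big):X^\circ\to\mathbb A^{m+1}.$$
It is injective, so $\dim\overline{f(X^\circ)}=e\ge2$. By Jouanolou, *Théorèmes de Bertini et applications*, Thm. 6.3(4), if $X^\circ$ is irreducible over an algebraically closed field and $\dim\overline{f(X^\circ)}\ge2$, then $f^{-1}(H)$ is irreducible for a general affine hyperplane $H$, in any characteristic. Let $H$ be $c_0+\sum c_iz_i+c_{m+1}z_{m+1}=0$ with $c_{m+1}\ne0$, and write $l_1=\sum l_{1,i}y_i$. Since $1=\sum l_{1,i}\,y_i/l_1$ on $X^\circ$,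
$$f^{-1}(H)=\Big\{\frac{l_4}{l_1}=\frac{l_2l_3}{l_1^2}\Big\}=X^\circ\cap Q,\qquad l_4=-\frac1{c_{m+1}}\sum_i(c_i+c_0l_{1,i})\,y_i .$$
The map $H\mapsto l_4$ is onto (take $c_0=0$, $c_{m+1}=-1$), so the image of a dense open set of hyperplanes contains a dense open set of forms $l_4$. For these, $X^\circ\cap Q$ and hence $X\cap Q$ is irreducible. By Lemma 6 the dimension is $e-1$.

*Proof of nondegeneracy.* Let $\mathcal B$ be the set of $(l_1,\dots,l_4;p_1,\dots,p_m)$ with $p_s\in X\cap Q$ spanning $\mathbb P^{m-1}$ and $l_1(p_s)\ne0$ for all $s$. Given $l_1,l_2,l_3$ and spanning points $p_s\in X$ with $l_1(p_s)\ne0$, there is exactly one such $l_4$: if $\hat p_s\in M$ represents $p_s$, the $\hat p_s$ form a basis of $M$, and $l_4(\hat p_s)=l_2(\hat p_s)l_3(\hat p_s)/l_1(\hat p_s)$ is prescribed. So $\mathcal B$ is isomorphic to an open subset of $(M^*)^3\times X^m$, which is nonempty since $X$ lies in no hyperplane. Hence $\mathcal B$ is irreducible of dimension $3m+me$.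

For general $l_1,l_2,l_3$, $X\cap\{l_1=0\}\not\subset\{l_2l_3=0\}$. Then $X\not\subset Q$ for every $l_4$, because $X\subset Q$ would force $X\cap\{l_1=0\}\subset\{l_2l_3=0\}$. As $\mathcal B$ dominates the space of $(l_1,l_2,l_3)$, over a dense open part of the image the fibers of $\mathcal B\to(M^*)^4$ lie in $(X\cap Q)^m$, which has dimension $m(e-1)$. So the image has dimension $\ge3m+me-m(e-1)=4m$, and it contains a dense open subset of $(M^*)^4$. For $\psi$ in this subset, $X\cap Q$ contains points that span $\mathbb P^{m-1}$. $\square$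

**Step 3: choosing $\psi_1,\psi_2,\dots$ successively.** At step $i$, apply Lemma 6 to all intersections of the sets $\Phi_a$ ($0\le a\le3$, with $\Phi_0=\mathbb P^{m-1}$) with any of the previously constructed $Q_l,\Psi_l$. Apply Lemma 7 to all $Y_I$ with $I\subset\{1,\dots,i-1\}$. These are irreducible and in no hyperplane by Step 1 and induction, and since $i\le m-4$ they have dimension $m-2-|I|\ge m-2-(m-5)=3$, as Lemma 7 requires. These are finitely many generic conditions. Corank $\ge1$ of $\psi_i$ means $Q_i$, which costs $1$ in dimension, and corank $2$ means $\Psi_i$, which costs $4$. So we obtain (A) and (B). Also $\det\psi_i\ne0$, by Lemma 6 for $X=\mathbb P^{m-1}$.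

**Step 4: the linear $m$-syzygy.** Take $k_i=2,2$ for $\varphi_1,\varphi_2$ and $k_i=1$ for each $\psi_i$. The sum is $4+(m-4)=m$, and $s=2$. Since $\det\varphi_1=\det\varphi_2$, the scheme of Lemma 5 is $Y=Z\cap Q_1\cap\dots\cap Q_{m-4}$. It is cut out in $\mathbb P^{m-1}$ by $m-3$ equations, hence nonempty with all components of dimension $\ge2$; by (A) its dimension is $\le2$. So $Y$ is a complete intersection surface of type $(3,2^{m-4})$, and
$$\omega_Y=\mathcal O_Y(3+2(m-4)-m)=\mathcal O_Y(m-5).$$
By (A), the points of $Y$ where $\varphi_1$ has corank $\ge2$ form a set of dimension $\le m-1-4-(m-4)=-1$, and those with $\psi_i=0$ form a set of dimension $\le m-1-1-(m-5)-4=-1$. So all blocks have corank $\le1$ along $Y$, and Lemma 5 applies.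

Let $\tau_1=\operatorname{coker}\varphi_1$, $\tau_2=\operatorname{coker}\varphi_2$, $\sigma_i=\operatorname{coker}\psi_i$, $\sigma'_i=\operatorname{coker}\psi_i^T$. By (8), on $Y$ we have $\tau_1\otimes\tau_2\cong\mathcal O_Y(2)$ and $\sigma_i\otimes\sigma'_i\cong\mathcal O_Y(1)$. By (9),
$$\mathcal H_2(F')\cong\tau_1^2\tau_2^2(-6)\otimes\bigotimes\sigma_i\,(1)\cong\bigotimes\sigma_i\otimes\mathcal O_Y(-1)=:\mathcal L .$$
Serre duality on the complete intersection $Y$ gives
$$H^2(Y,\mathcal L)^*\cong H^0(Y,\mathcal L^{-1}\otimes\omega_Y)=H^0\Big(Y,\bigotimes\sigma_i^{-1}\otimes\mathcal O_Y(m-4)\Big)=H^0\Big(Y,\bigotimes\sigma'_i\Big).$$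
Each of the $m-4$ factors $\sigma'_i$ is a globally generated line bundle on $Y$, being a quotient of a trivial bundle; so their tensor product is globally generated (for $m=4$ it is $\mathcal O_Y$). As $Y\ne\emptyset$, it has a nonzero section, and $H^2(Y,\mathcal L)\neq0$. All $\mathcal H_j(F')$ are supported on $Y$, of dimension $2=s$, and $\mathcal H_j(F')=0$ for $j<2$. Lemma 3(ii), with $n=k=m$ and $s=2\le m-1$, gives $P_m(\varphi)\ne0$.

**Step 5: minimality.** Let $H=\mathbb P(M')$ be a hyperplane. We apply Lemma 3(i) with $n=m-1$, $k=m$. We must show $\dim(H\cap Z_{m-j})\le j-1$ for $0\le j\le m-2$; with $c=m-j$, this is $\dim(H\cap Z_c)\le m-1-c$ for $2\le c\le m$. Decompose $\mathbb P$ into the strata where $\operatorname{corank}\varphi_1=a$ and $\operatorname{corank}\psi_i=b_i$. On such a stratum the total corank is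
$$c=2a+\sum b_i ,$$
and $Z_c$ is the union of the strata with total corank $\ge c$. So it suffices to show $\dim(H\cap\text{stratum})\le m-1-c$ for every stratum with total corank $c\ge2$. By (A) the stratum has dimension at most
$$m-1-a^2-\sum b_i^2=m-1-c-\Big[(a^2-2a)+\sum(b_i^2-b_i)\Big].$$
Here $a^2-2a=0,-1,0,3$ for $a=0,1,2,3$ and $b^2-b=0,0,2$ for $b=0,1,2$. So the bound holds, even without intersecting with $H$, unless $a=1$ and all $b_i\le1$. In that case put $I=\{i:b_i=1\}$. Then $c=2+|I|$, and the stratum lies in $Y_I$. By (B), $Y_I$ is irreducible of dimension $m-2-|I|$ and not contained in $H$, so $\dim(H\cap Y_I)\le m-3-|I|=m-1-c$. Hence no $\mathcal M'$ with $M'\subsetneq M$ has a linear $m$-syzygy.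

**Step 6: not an epimorphism.** For $[u]\notin Z\cup\bigcup Q_i$ all blocks are invertible at $u$, so $c(u)=0$ and $u$ is annihilated by no nonzero $x\in W$. Together with the cases $k=1,2$ and $k=3$, this proves Theorem B. $\blacksquare$
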